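# Shift operators for semi-invariants and their inverse at one point of the characteristic variety

## 1. The theorems on $f^{\lambda}$ and $f^{\lambda+\varpi_i}$

**Theorem A.** *Data.* Let $\mathfrak g$ be a complex semisimple Lie algebra and $G$ the connected, simply connected complex semisimple algebraic group with Lie algebra $\mathfrak g$. Fix a Borel subgroup $B=TN$ with opposite Borel subgroup $B^-$. Let $S$ index the simple roots, and let $\varpi_j$ ($j\in S$) be the fundamental weights. Fix $I\subsetneq S$, let $P=P(I)\supset B$ be the standard parabolic subgroup attached to $I$, and let $P^-\supset B^-$ be the opposite parabolic. For $j\in S-I$ the weight $\varpi_j$ extends to characters of $P$ and of $P^-$, trivial on the unipotent radicals. Let $f_j$ be the regular function on $G$ with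
$$f_j(q^-gq)=\varpi_j(q^-)\,\varpi_j(q)\,f_j(g)\quad(q^-\in P^-,\ q\in P),\qquad f_j(1)=1 .$$
Put $\delta=\sum_{j\in S-I}\varpi_j$, $f^\delta=\prod_{j\in S-I} f_j$, $\mathfrak a^*=\bigoplus_{j\in S-I}\mathbf C\varpi_j$, and let $\underline s=(s_j)_{j\in S-I}$ and $s$ be variables. A polynomial $b(\underline s)$ is evaluated at $\lambda=\sum\lambda_j\varpi_j\in\mathfrak a^*$ by $s_j=\lambda_j$. For $\lambda\in\mathfrak a^*$ let $f^{\lambda+s\delta}=\prod_jf_j^{\lambda_j+s}$ be the formal generator of the free rank-one module $\mathcal O_G[(f^\delta)^{-1}][s]\,f^{\lambda+s\delta}$, with the usual action of $\mathcal D_G[s]$. Put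
$$\mathcal N=\mathcal D_G[s]f^{\lambda+s\delta},\qquad \mathcal N(\lambda)=\mathcal N/s\mathcal N,\qquad f^{\lambda+0\delta}=(f^{\lambda+s\delta}\bmod s\mathcal N),$$
so that $\mathcal N(\lambda)=\mathcal D_Gf^{\lambda+0\delta}$, and for $i\in S-I$ let $f^{\lambda+\varpi_i+0\delta}$ denote the class of $f_if^{\lambda+s\delta}$ in $\mathcal N(\lambda)$. It is the image of the generator under the induced map $\mathcal N(\lambda+\varpi_i)\to\mathcal N(\lambda)$. Let $\mathbf W_0=\mathrm{Ch}\,\mathcal N(\lambda)\subset T^*G$, which does not depend on $\lambda$.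

*Assertion.* There is a non-singular point $p$ of $\mathbf W_0$, independent of $i$, and for every $i\in S-I$ there are an operator $P_i\in\Gamma(G,\mathcal D_G)$ with principal symbol non-zero at $p$ and a polynomial $0\ne b_i\in\mathbf C[\underline s]$ such that, with $Q_i:=P_i^{-1}\in\mathcal E_{G,p}$, for **all** $\lambda\in\mathfrak a^*$:
$$P_i f^{\lambda+\varpi_i+0\delta}=b_i(\lambda)f^{\lambda+0\delta}\quad\text{in }\mathcal N(\lambda),\tag{1.1}$$
$$f^{\lambda+\varpi_i+0\delta}=b_i(\lambda)\,Q_i\,f^{\lambda+0\delta}\quad\text{in }(\mathcal E_G\otimes_{\mathcal D_G}\mathcal N(\lambda))_p .\tag{1.2}$$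

The question comes from "Highest Weight Modules and $b$-Functions of Semi-invariants", https://ems.press/content/serial-article-files/40525?nt=1, which also states the independence of $\mathbf W_0$ from $\lambda$. Conjecture A′ there asks for (1.1) and (1.2) with some $Q_i[\underline s]\in\mathcal E_{G,p}[\underline s]$ whose principal symbol is independent of $\underline s$ and invertible at $p$, evaluated at $\lambda$ in (1.2). So Theorem A says that Conjecture A′ is true, and that $Q_i$ can even be chosen independent of $\underline s$.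

For the second theorem write $\mathfrak p=\mathfrak l\oplus\mathfrak n$ and $\mathfrak p^-=\mathfrak l\oplus\mathfrak n^-$ for the Lie algebras of $P$ and $P^-$, with common Levi part $\mathfrak l$ and nilradicals $\mathfrak n,\mathfrak n^-$. Identify $T^*G=G\times\mathfrak g$ by left translation and the Killing form, let $(\ ,\ )$ be the form induced by the Killing form on $\mathfrak t^*$, and put
$$\Lambda=\{(g,\xi):\ \xi\in\mathfrak n,\ \mathrm{Ad}(g)\xi\in\mathfrak n^-\}\subset T^*G .$$

**Theorem B.** The point $p=(g_0,x)$ and the $P_i,b_i,Q_i$ constructed in Sections 5–9 have these properties.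

1. $\mathcal N(\lambda)$ has multiplicity one along $\Lambda$ at $p$, for all $\lambda$.
2. $b_i$ generates the ideal $\mathfrak B_i=\{b\in\mathbf C[\underline s]: b f^{s}\in\Gamma(G,\mathcal D_G)[\underline s]f^{s+\varpi_i}\}$, where $f^s=\prod_j f_j^{s_j}$.
3. If $(P',Q'[\underline s],b')$ satisfies the requirements of Conjecture A′ for $i$ at this $p$, then $b'=\mathrm{const}\cdot b_i$.
4. $\mathcal N(\lambda+\varpi_i)\to\mathcal N(\lambda)$ is surjective if and only if $b_i(\lambda)\neq0$.
5. $\deg b_i=\mathrm{ord}\,P_i=\varpi_i(B)-\varpi_i(\mathrm{Ad}(g_0)B)$ for any $B\in\mathfrak p$ with $[B,x]=x$ (then $\mathrm{Ad}(g_0)B\in\mathfrak p^-$).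
6. $b_i=\mathrm{const}\cdot\prod_\nu((s,\alpha_\nu)+r_\nu)$ with roots $\alpha_\nu$ of $\mathfrak n$ and $r_\nu\in\mathbf Q$.

Here is what the theorems say. Multiplication by $f_i$ takes $f^{\lambda}$ up to $f^{\lambda+\varpi_i}$. Identity (1.1) is the way back down: one global differential operator, the same for every $\lambda$, recovers $f^\lambda$ up to the number $b_i(\lambda)$. Identity (1.2) says that near the covector $p$ the way up costs *the same* number $b_i(\lambda)$, and apart from it is an invertible operator. In particular, if $b_i(\lambda)=0$, then the class of $f_if^\lambda$ vanishes at $p$.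

Formally (1.2) follows from (1.1) as soon as $P_i$ can be inverted at $p$, and micro-differential operators are inverted by looking at the principal symbol. So the whole task is: *find $p$, and find $P_i$ satisfying (1.1) for all $\lambda$ at once, whose principal symbol does not vanish at $p$.* The order of the quantifiers matters: $p$ comes before $i$, and $P_i,b_i$ come before $\lambda$.

## 2. Minors, formal powers and micro-differential operators

**Semi-invariants.** The set $I$ consists of the simple roots of the Levi part $\mathfrak l$, so $I=\emptyset$ gives $P=B$. Concretely $f_j(g)=\langle v^*,gv\rangle$, where $v$ is a highest weight vector of the irreducible representation with highest weight $\varpi_j$ and $v^*$ is the dual weight vector with $\langle v^*,v\rangle=1$. Indeed $qv=\varpi_j(q)v$ for $q\in P$, and $v^*$ transforms by $\varpi_j$ under $P^-$. *Example.* For $G=SL_m$ the representation is $\Lambda^j\mathbf C^m$, $v=e_1\wedge\dots\wedge e_j$, and $f_j(g)$ is the upper left $j\times j$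 minor of $g$.

**Formal powers.** A vector field $\partial$ acts by $\partial(\varphi f^{\lambda+s\delta})=\big(\partial\varphi+\varphi\sum_j(\lambda_j+s)\frac{\partial f_j}{f_j}\big)f^{\lambda+s\delta}$. We use the same rule for $f^s=\prod f_j^{s_j}$ with independent exponents, and for exponents $\lambda+\sum_lt_l\epsilon_l$ with $\epsilon_l\in\mathfrak a^*$ and variables $t_l$. *Example.* On the line, $\partial_xx^{s+1}=(s+1)x^s$; setting $s=\lambda$ afterwards is what passing to $\mathcal N(\lambda)$ does. Note that $\mathcal N(\lambda)$ is a quotient of $\mathcal N$, not a submodule of $\mathcal O_G[(f^\delta)^{-1}]f^\lambda$.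

**Characteristic variety.** For $\mathcal M=\mathcal D_G/J$ with a left ideal $J$, $\mathrm{Ch}\,\mathcal M\subset T^*G$ is the common zero set of the principal symbols of the elements of $J$. *Example.* $\mathcal D_{\mathbf C}/\mathcal D_{\mathbf C}(x\partial_x-\lambda)$ has characteristic variety $\{x\xi=0\}$.

**Micro-differential operators.** $\mathcal E=\mathcal E_G$ is the sheaf of analytic micro-differential operators on $T^*G$, filtered by $\mathcal E(j)$, $j\in\mathbf Z$. In local coordinates an element of $\mathcal E(j)$ is a series $\sum_{i\le j}a_i(x,\xi)$ of functions homogeneous of degree $i$ in $\xi$, subject to a growth condition, composed by the Leibniz rule. *Example.* At points with $\xi_1\ne0$ there is $\partial_1^{-1}$, and multiplying $\partial_1x_1=x_1\partial_1+1$ by $\partial_1^{-1}$ on both sides gives $\partial_1^{-1}x_1=x_1\partial_1^{-1}-\partial_1^{-2}$.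

Let $\theta$ be the Euler field of the fibres of $T^*G$. For a point $p$ off the zero section, $\mathcal O(j)_p$ denotes the germs $F$ of holomorphic functions at $p$ with $\theta F=jF$; for conic submanifolds $Y$ define $\mathcal O_Y(j)_p$ in the same way. In canonical coordinates put $\{F_1,F_2\}=\sum(\partial_{\xi_i}F_1\,\partial_{x_i}F_2-\partial_{x_i}F_1\,\partial_{\xi_i}F_2)$, so that $\{\xi_i,a(x)\}=\partial_{x_i}a=[\partial_{x_i},a]$. We use three facts (Sato–Kawai–Kashiwara, LNM 287, Ch. II).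

* **(E1)** $\mathcal E_p(j)/\mathcal E_p(j-1)\cong\mathcal O(j)_p$ via the symbol $\sigma_j$, multiplicatively. For $K\in\mathcal E_p(j)$ and a vector field $\partial$, $[\partial,K]\in\mathcal E_p(j)$ and $\sigma_j([\partial,K])=\{\sigma(\partial),\sigma_j(K)\}$.
* **(E2)** If $K\in\mathcal E_p(j)$ and $\sigma_j(K)(p)\ne0$, then $K$ is invertible in $\mathcal E_p$ and $K^{-1}\in\mathcal E_p(-j)$.
* **(E3)** $\mathcal E$ is flat over $\mathcal D$, and $\mathrm{Supp}(\mathcal E\otimes_{\mathcal D}\mathcal M)=\mathrm{Ch}\,\mathcal M$ for coherent $\mathcal M$.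

If $\mathcal D_G$ denotes algebraic operators, these apply through $\mathcal M\mapsto\mathcal D_G^{an}\otimes_{\mathcal D_G}\mathcal M$, which is exact and preserves characteristic varieties; $\mathcal E\otimes_{\mathcal D_G}\mathcal M$ does not change. By exactness this functor takes the algebraic module generated by a formal power to the analytic one, so it does not matter which reading of $\mathcal D_G$ one prefers.

**Facts about groups.** First, a theorem of Richardson:

* **(R)** There is $x\in\mathfrak n$ with $\mathrm{Ad}(P)x$ open dense in $\mathfrak n$, and $\dim\mathrm{Ad}(G)x=2\dim\mathfrak n$. So $[\mathfrak p,x]=\mathfrak n$ and $\dim\mathfrak g_x=\dim\mathfrak l$, where $\mathfrak g_x$ is the centralizer of $x$.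

*Example.* If $I=\emptyset$, one can take $x=\sum_\alpha e_\alpha$ over the simple roots, the principal nilpotent: $\dim\mathfrak g_x=\dim\mathfrak t$. Further: orbits of unipotent groups on affine varieties are closed (Kostant–Rosenlicht), and centralizers of tori in $G$ are connected.

## 3. The group $SL_2$ by hand, and a wrong choice of operator

Let $G=SL_2$, $I=\emptyset$, $g=(g_{ij})$, $f=g_{11}$, $h=E_{11}-E_{22}$. For $A\in\mathfrak g$ let $R(A)$ be the vector field with $R(A)g_{ij}=(gA)_{ij}$. Then $R(h)g_{11}=g_{11}$ and $R(E_{21})g_{11}=g_{12}$, so the vector field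
$$P=g_{22}R(h)-g_{21}R(E_{21})\qquad\text{satisfies}\qquad Pf=g_{22}g_{11}-g_{21}g_{12}=1 .\tag{3.1}$$
Hence $Pf^{s+1}=(s+1)f^s$. Near a point of $\{f=0\}$ choose coordinates $x_1,x_2,x_3$ with $x_1=f$ and $P=\partial_1$; this is possible because $Pf=1$, so we may flow along $P$ from the hypersurface $f=0$. Let $u=x_1^{\lambda+s}$. Modulo $\mathcal D\partial_2+\mathcal D\partial_3$, which kills $u$, every operator is $\sum_ja_j(x)\partial_1^j$, and
$$\sum_ja_j\partial_1^ju=\sum_ja_j(\lambda+s)(\lambda+s-1)\cdots(\lambda+s-j+1)x_1^{-j}u$$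
vanishes only if all $a_j=0$. Since $su=(x_1\partial_1-\lambda)u$, we get
$$\mathcal N=\mathcal D/(\mathcal D\partial_2+\mathcal D\partial_3),\qquad \mathcal N(\lambda)=\mathcal D/(\mathcal D(x_1\partial_1-\lambda)+\mathcal D\partial_2+\mathcal D\partial_3).$$
So near $\{f=0\}$ the characteristic variety is $\{x_1\xi_1=\xi_2=\xi_3=0\}$. Take $p$ with $x_1=0$, $\xi_1\neq0$, $\xi_2=\xi_3=0$, a non-singular point. With $\bar u=f^{\lambda+0\delta}$,
$$P(x_1\bar u)=(x_1\partial_1+1)\bar u=(\lambda+1)\bar u,\qquad x_1\bar u=(\lambda+1)\partial_1^{-1}\bar u\ \text{ at }p .$$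
Theorem A holds with $b=s+1$ and $Q=P^{-1}$.

**What goes wrong with an arbitrary solution of (1.1).** A sensible plan is: take any operator satisfying (1.1) with some non-zero polynomial, then invert it at $p$. This already fails here. Put $\tilde P=P\,(R(h)-1)$. Since $R(h)f^{s+1}=(s+1)f^{s+1}$, we have $\tilde Pf^{s+1}=s(s+1)f^s$, so $(\tilde P,\tilde b=s(s+1))$ satisfies (1.1). But no $\tilde Q$ makes (1.2) true with $\tilde b$ at $\lambda=0$. It would give $x_1\bar u=0$ at $p$ in $\mathcal N(0)$, hence $\bar u=P(x_1\bar u)=0$ at $p$, contradicting $p\in\mathrm{Ch}\,\mathcal N(0)$ and (E3). The symbol shows it too: $\sigma(R(h))(g,\xi)=\kappa(\xi,h)$ vanishes on $\Lambda$, where $\xi\in\mathfrak n$. The general rule is that a superfluous polynomial factor in $\underline s$ turns into a factor of the symbol that vanishes at $p$.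

So we need an operator with no superfluous factor. In several variables it is not clear what this should mean: $\mathfrak B_i$ is an ideal of $\mathbf C[\underline s]$, and a priori it need not be principal. We therefore build $P_i$ from an explicit vector over $\mathbf C[\underline s]$, where removing common factors makes sense (Section 7), and then show that this is enough (Section 8). The second half is the harder one.

## 4. Vector fields, symbols and signs on $T^*G$

Let $\kappa$ be the Killing form, $n=\dim G$, $k=|S-I|$. Put $U=\exp\mathfrak n$, $U^-=\exp\mathfrak n^-$, $P=LU$, $P^-=LU^-$, $P\cap P^-=L$, $\Omega=P^-P=U^-P$, $H=P^-\times P$. Let $\mathfrak z$ be the centre of $\mathfrak l$. Elements of $\mathfrak a^*$ are characters of $\mathfrak p$ and of $\mathfrak p^-$.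

For $c\in\mathfrak a^*$ let $h_c\in\mathfrak t$ satisfy $\kappa(h_c,\cdot)=c$ on $\mathfrak t$. Since $c$ is orthogonal to the roots of $\mathfrak l$, $h_c\in\mathfrak z$. Both $\kappa(h_c,\cdot)$ and $c$ vanish on root spaces in $\mathfrak p$ and $\mathfrak p^-$, so $\kappa(h_c,A)=c(A)$ for all $A\in\mathfrak p\cup\mathfrak p^-$. As $\dim\mathfrak z=k$, $c\mapsto h_c$ is an isomorphism $\mathfrak a^*\cong\mathfrak z$. The form $\kappa|_{\mathfrak z}$ is nondegenerate, so restriction gives $\mathfrak a^*\cong\mathfrak z^*$. Let $Z_j\in\mathfrak z$ satisfy $\varpi_i(Z_j)=\delta_{ij}$. Note $(c,\chi)=\chi(h_c)$ for $\chi\in\mathfrak t^*$.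

**Definition.** $c\in\mathfrak a^*$ is *regular* if $(c,\alpha)\ne0$ for all roots $\alpha$ of $\mathfrak n$.

*Example.* $\delta$ is regular: a root $\alpha$ of $\mathfrak n$ is a non-negative combination of simple roots in which some simple root outside $I$ occurs, so $(\delta,\alpha)>0$. For $SL_2$, regular means non-zero.

For $(A,B)\in\mathfrak p^-\times\mathfrak p$ and $c\in\mathfrak a^*$ put $c(A,B)=c(A)+c(B)$. Put
$$(R(A)\psi)(g)=\tfrac d{dt}\psi(ge^{tA})|_0,\quad (L(A)\psi)(g)=\tfrac d{dt}\psi(e^{tA}g)|_0,\quad D_{A,B}=L(A)+R(B).$$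
$R$ is a Lie algebra homomorphism, $L(A)$ and $R(B)$ commute, and for $(A,B)\in\mathfrak p^-\times\mathfrak p$
$$D_{A,B}f_j=\varpi_j(A,B)f_j .\tag{4.1}$$

In $T^*G=G\times\mathfrak g$ the covector $(g,\xi)$ takes the value $\kappa(\xi,B)$ on the left translate of $B$ to $g$. The fields $R(B)$, $L(A)$ at $g$ are the left translates of $B$ and $\mathrm{Ad}(g^{-1})A$, so
$$\sigma(D_{A,B})(g,\xi)=\kappa(\mathrm{Ad}(g)\xi,A)+\kappa(\xi,B).\tag{4.2}$$
$H$ acts on $G$ by $(q^-,q)g=q^-gq^{-1}$ and on $T^*G$ by $(q^-,q)(g,\xi)=(q^-gq^{-1},\mathrm{Ad}(q)\xi)$. Let $\xi_{A,B}$ be the cotangent lift of $D_{A,B}$; its flow is $(e^{tA}ge^{tB},\mathrm{Ad}(e^{-tB})\xi)$. The cotangent lift of a vector field is the Hamiltonian field $\{\sigma,\cdot\}$ of its symbol, so $\xi_{A,B}=\{\sigma(D_{A,B}),\cdot\}$, and (E1) gives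
$$\sigma_j([D_{A,B},K])=\xi_{A,B}\,\sigma_j(K)\qquad(K\in\mathcal E_p(j)).\tag{4.3}$$
The flows are linear in the fibres, so $\theta$ commutes with all $\xi_{A,B}$.

## 5. A smooth deformation of $\Lambda$ through the point $p$

By (4.2), $\Lambda$ is the set where all $\sigma(D_{A,B})$ with $(A,B)\in\mathfrak p^-\times\mathfrak p$ vanish, because $\mathfrak p^\perp=\mathfrak n$ and $(\mathfrak p^-)^\perp=\mathfrak n^-$. We deform it by prescribing the values of these symbols. Let
$$\mathcal W=\{(g,\xi,c)\in T^*G\times\mathfrak a^*:\ \sigma(D_{A,B})(g,\xi)=c(A,B)\ \ \forall(A,B)\in\mathfrak p^-\times\mathfrak p\},$$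
a closed subscheme. Its points are the $(g,\xi,c)$ with $\xi\in h_c+\mathfrak n$ and $\mathrm{Ad}(g)\xi\in h_c+\mathfrak n^-$. It is $H$-stable, with $H$ acting trivially on $c$, since $\mathrm{Ad}(P)$ preserves $h_c+\mathfrak n$ and $\mathrm{Ad}(P^-)$ preserves $h_c+\mathfrak n^-$. Write $\mathcal W_c$ for the set-theoretic fibre over $c$; $\mathcal W_0=\Lambda$.

*Example ($SL_2$).* Let $\xi=\tau h+\nu E_{12}$. The first row of $\mathrm{Ad}(g)\xi$ is $\big(\tau(1+2g_{12}g_{21})-\nu g_{11}g_{21},\ -2\tau g_{11}g_{12}+\nu g_{11}^2\big)$, and it must equal $(\tau,0)$. The conditions are $g_{21}(2\tau g_{12}-\nu g_{11})=0$ and $g_{11}(2\tau g_{12}-\nu g_{11})=0$. Since the first column of $g$ is non-zero, $\mathcal W=\{\nu g_{11}=2\tau g_{12}\}$. For $\tau\ne0$ this forces $g_{11}\ne0$. For $\tau=0$ it is $\nu g_{11}=0$, two components. At $\nu=1$ the fibre over $\tau$ is $g_{11}=2\tau g_{12}$; as $\tau\to0$ it moves smoothly into $\{g_{11}=0\}$, which is where the good point $p$ of Section 3 lies.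

**Step 5.1 (the regular fibres).** *This step identifies $\mathcal W_c$ for regular $c$: $\mathcal W_c=H\cdot(1,h_c)$, it has dimension $n$, and all its points have $g\in\Omega$.* Let $S_c$ be the Zariski closure of $\exp(\mathbf Ch_c)$ in $T$; it is connected, hence a torus. Then $Z_G(h_c)=Z_G(S_c)$ is connected, with Lie algebra $\ker\mathrm{ad}\,h_c=\mathfrak l$ since $c$ is regular. So $Z_G(h_c)=L$. The orbit $\mathrm{Ad}(U)h_c\subset h_c+\mathfrak n$ is closed because $U$ is unipotent, and has dimension $\dim\mathfrak n$ because $\mathrm{ad}\,h_c$ is invertible on $\mathfrak n$. So it equals $h_c+\mathfrak n$; likewise $\mathrm{Ad}(U^-)h_c=h_c+\mathfrak n^-$. Let $(g,\xi)\in\mathcal W_c$, $\xi=\mathrm{Ad}(u)h_c$, $\mathrm{Ad}(g)\xi=\mathrm{Ad}(u^-)h_c$. Then $l:=(u^-)^{-1}gu$ centralizes $h_c$, so $l\in L$, and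
$$(g,\xi)=(u^-l,u)\cdot(1,h_c),\qquad g=u^-lu^{-1}\in\Omega .$$
The stabilizer of $(1,h_c)$ in $H$ is $\{(l,l):l\in L\}$, so $\dim\mathcal W_c=\dim H-\dim\mathfrak l=\dim\mathfrak l+2\dim\mathfrak n=n$.

Let $W$ be the closure of $\bigcup_{c\text{ regular}}\mathcal W_c\times\{c\}$. This union is the image of $H\times\mathfrak a^*_{\rm reg}$, so $W$ is irreducible of dimension $n+k$. Moreover $W\subset\mathcal W$ and $W$ is $H$-stable.

**Step 5.2 (choice of $p$).** *This step produces a point of $W$ over $c=0$ whose fibre coordinate is a Richardson element.* Take $x$ as in (R). For $t\ne0$ choose $u_t\in U$ with $\mathrm{Ad}(u_t)(th_\delta)=th_\delta+x$, possible by Step 5.1 for $c=t\delta$. By compactness of $G/P^-$ there are $t_m\to0$ and $h\in G$ with $u_{t_m}P^-\to hP^-$. Using a local section of $G\to G/P^-$ write $u_{t_m}=h_mq_m$ with $h_m\to h$, $q_m\in P^-$. Put $g_m=h_m^{-1}\to g_0:=h^{-1}$. Then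
$$\mathrm{Ad}(g_m)(t_mh_\delta+x)=\mathrm{Ad}(q_m)(t_mh_\delta)\in t_mh_\delta+\mathfrak n^-,$$
so $(g_m,t_mh_\delta+x)\in\mathcal W_{t_m\delta}$, and in the limit $\tilde p:=(g_0,x,0)\in W$. Put $p=(g_0,x)$ and $x'=\mathrm{Ad}(g_0)x\in\mathfrak n^-$. Since $I\ne S$, $\mathfrak n\neq0$, so $x\ne0$ and $p$ is not in the zero section.

The rest of Sections 5 and 6 uses only:

**(∗)** $x$ is as in (R), and $(g_0,x,0)\in W$.

Every point of $Hp$ also satisfies (∗), because $W$ is $H$-stable and $\mathrm{Ad}(q)x$ satisfies (R) for $q\in P$.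

*Example ($I=\emptyset$).* Let $x=\sum_\alpha e_\alpha$ and let $\dot w_0$ represent the longest Weyl group element. A principal nilpotent lies in a unique Borel subalgebra, and $\mathrm{Ad}(g_0)x\in\mathfrak n^-$. So $\mathrm{Ad}(g_0)$ and $\mathrm{Ad}(\dot w_0)$ both take $\mathfrak b$ to $\mathfrak b^-$, and $g_0=\dot w_0b$ with $b\in B$. Acting by $(\dot w_0b^{-1}\dot w_0^{-1},1)\in H$ moves $p$ to $(\dot w_0,x)$. So for $I=\emptyset$ we may take $p=(\dot w_0,\sum_\alpha e_\alpha)$.

**Step 5.3 (the orbit of $p$ has dimension $n$).** *This counts the independent symbols at $p$.* We have $\dim\mathfrak p_x=\dim\mathfrak p-\dim\mathfrak n=\dim\mathfrak l=\dim\mathfrak g_x$, so $\mathfrak g_x\subset\mathfrak p$. Since $[\mathfrak p^-,x']\subset\mathfrak n^-$, $\dim\mathfrak p^-_{x'}\ge\dim\mathfrak l=\dim\mathfrak g_{x'}$. So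
$$\mathfrak g_{x'}\subset\mathfrak p^-,\qquad[\mathfrak p^-,x']=\mathfrak n^- .\tag{5.1}$$
The stabilizer of $p$ in $\mathrm{Lie}\,H$ is $\{(A,B):A=\mathrm{Ad}(g_0)B,\ [B,x]=0\}=\{(\mathrm{Ad}(g_0)B,B):B\in\mathfrak g_x\}$; here $\mathrm{Ad}(g_0)B\in\mathfrak g_{x'}\subset\mathfrak p^-$ is automatic. Its dimension is $\dim\mathfrak l$, so $\dim Hp=n$. The vectors $\xi_{A,B}(p)$ span $T_pHp$. They are the Hamiltonian vectors of the $\sigma(D_{A,B})$, so the differentials $d\sigma(D_{A,B})_p$ span a space of dimension $n$.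

**Step 5.4 (smoothness).** *This shows that $\mathcal W$ is smooth over $\mathfrak a^*$ at $\tilde p$.* By Step 5.3 the equations of $\mathcal W$ have rank $\ge n$ at $\tilde p$, so $\dim T_{\tilde p}\mathcal W\le 2n+k-n=n+k=\dim W$. As $\tilde p\in W\subset\mathcal W$, $\mathcal W$ is smooth of dimension $n+k$ at $\tilde p$. The kernel of $T_{\tilde p}\mathcal W\to\mathfrak a^*$ is $\bigcap\ker d\sigma(D_{A,B})_p$, of dimension $n$, so $c:\mathcal W\to\mathfrak a^*$ is a submersion at $\tilde p$. Its zero fibre, the scheme $\{\sigma(D_{A,B})=0\ \forall(A,B)\}$ with underlying set $\Lambda$, is smooth of dimension $n$ near $p$. It contains $Hp$, which is locally closed of dimension $n$; hence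
$$\Lambda=Hp\quad\text{near }p.\tag{5.2}$$
The flows of the $\xi_{A,B}$ preserve $\mathcal W$ and $c$, so the $\xi_{A,B}$ are tangent to the fibres of $c$. At $\tilde p$ they span an $n$-dimensional space, so near $\tilde p$ they span the tangent spaces of the fibres of $c$.

**Step 5.5 (subfamilies inside $T^*G$).** *We need the family over subspaces $E$ of $\mathfrak a^*$, realised inside $T^*G$.* Let $E\subset\mathfrak a^*$ be a linear subspace containing a regular element, with basis $\epsilon_1,\dots,\epsilon_r$. Choose $Z^l\in\mathfrak z$ with $\epsilon_{l'}(Z^l)=\delta_{ll'}$. Put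
$$\mathfrak h_E=\{(A,B)\in\mathfrak p^-\times\mathfrak p:\epsilon(A,B)=0\ \forall\epsilon\in E\},\qquad\mathfrak p^-\times\mathfrak p=\mathfrak h_E\oplus\bigoplus_l\mathbf C(0,Z^l),$$
and let $W_E\subset T^*G$ be the subscheme $\{\sigma(D_{A,B})=0:(A,B)\in\mathfrak h_E\}$. On it the linear form $(A,B)\mapsto\sigma(D_{A,B})$ equals $\sum_lc_l\epsilon_l(A,B)$ with $c_l=\sigma(R(Z^l))$. So $\mathcal W\cap\{c\in E\}$ projects isomorphically onto $W_E$, with $c=\sum_lc_l\epsilon_l$. By Step 5.4, near $p$ the scheme $W_E$ is smooth of dimension $n+r$, and $c:W_E\to E$ is a submersion with zero fibre $\Lambda$. The regular elements of $E$ are the complement of finitely many proper hyperplanes, so the points with regular $c$ are dense in $W_E$ near $p$. $W_E$ and $\Lambda$ are conic and $\theta c_l=c_l$. For $E=\mathfrak a^*$ write $W'=W_{\mathfrak a^*}$ and use $\epsilon_j=\varpi_j$, $Z^j=Z_j$. We shall use $E=\mathbf C\delta$ and $E=\mathfrak a^*$.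

**Step 5.6 (enough room in the fibre direction).** *This lets us conclude that a polynomial vanishes from its vanishing on $W'$ or $\Lambda$ near $p$.* The maps
$$W'\to\mathfrak n\times\mathfrak a^*,\ (g,h_c+\nu)\mapsto(\nu,c),\qquad\Lambda\to\mathfrak n,\ (g,\xi)\mapsto\xi,\tag{5.3}$$
are submersions at $p$: $c$ is a submersion, and $T_p\Lambda=T_pHp$ maps onto $[\mathfrak p,x]=\mathfrak n$.

**Step 5.7 (homogeneous division).** *This does the division arguments for homogeneous germs.* Let $\tau_0$ be a linear form on $\mathfrak g$ with $\tau_0(x)\ne0$ and $\mathcal S=\{(g,\xi):\tau_0(\xi)=\tau_0(x)\}$. It is transversal to $\theta$ at $p$. Restriction $\mathcal O(j)_p\to\mathcal O_{\mathcal S,p}$ is bijective for every $j\in\mathbf Z$, with inverse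
$$F\mapsto\Big(\frac{\tau_0(\xi)}{\tau_0(x)}\Big)^jF\Big(g,\frac{\tau_0(x)}{\tau_0(\xi)}\xi\Big).$$
The same holds for $\mathcal O_Y(j)_p\to\mathcal O_{Y\cap\mathcal S,p}$ with $Y=W_E$ or $\Lambda$, which are conic and so transversal to $\mathcal S$. If $F$ is homogeneous of degree $1$ and $F(p)=0$, then $dF_p(\theta(p))=F(p)=0$. Since $T_p(T^*G)=T_p\mathcal S\oplus\mathbf C\theta(p)$, and similarly in $W_E$, degree-1 functions vanishing at $p$ with independent differentials at $p$ still have independent differentials after restriction to $\mathcal S$, respectively $W_E\cap\mathcal S$. This applies to suitable $n-r$ of the $\sigma(D_{A,B})$, $(A,B)\in\mathfrak h_E$, which generate the ideal of $W_E$ near $p$; and to $c_1,\dots,c_r$ on $W_E$, which on $W_E\cap\mathcal S$ are part of a coordinate system and cut out $\Lambda\cap\mathcal S$. Dividing on the slice and extending homogeneously, we get: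

* (a) the restrictions $\mathcal O(j)_p\to\mathcal O_{W_E}(j)_p\to\mathcal O_\Lambda(j)_p$ are surjective;
* (b) if $F\in\mathcal O(j)_p$ vanishes on $W_E$, then $F=\sum_\nu F_\nu\,\sigma(D_\nu)$ with $F_\nu\in\mathcal O(j-1)_p$ and $D_\nu=D_{A_\nu,B_\nu}$, $(A_\nu,B_\nu)\in\mathfrak h_E$;
* (c) if $F\in\mathcal O_{W_E}(j)_p$ vanishes on $\Lambda$, then $F=\sum_l c_lF_l$ with $F_l\in\mathcal O_{W_E}(j-1)_p$;
* (d) if $F_l\in\mathcal O_{W_E}(j)_p$ and $\sum_l c_lF_l=0$, then $F_l=\sum_{l'}h_{ll'}c_{l'}$ with $h_{ll'}=-h_{l'l}\in\mathcal O_{W_E}(j-1)_p$.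

For (d), argue on the slice, where the $c_l$ are coordinate functions, by induction on $r$. Setting $c_1=\dots=c_{r-1}=0$ shows that $F_r$ vanishes there, so $F_r=\sum_{l<r}h_{rl}c_l$. Then $\sum_{l<r}c_l(F_l+h_{rl}c_r)=0$. By induction $F_l+h_{rl}c_r=\sum_{l'<r}h_{ll'}c_{l'}$ with antisymmetric $h$, and we put $h_{lr}=-h_{rl}$.

## 6. Specialising the exponents: symbols on $W_E$ and on $\Lambda$

Let $\lambda\in\mathfrak a^*$, let $E$ be as in Step 5.5, $u=f^{\lambda+\sum_lt_l\epsilon_l}$ and
$$\mathcal M=\mathcal D_G[t_1,\dots,t_r]u\subset\mathcal O_G[(f^\delta)^{-1}][t]\,u .$$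
Since $R(Z^l)u=(\lambda(Z^l)+t_l)u$, we have $t_lu=(R(Z^l)-\lambda(Z^l))u$. As $t_l$ commutes with $\mathcal D_G$, $\mathcal M=\mathcal D_Gu$ is cyclic, hence coherent. By (4.1),
$$D_{A,B}u=\lambda(A,B)u\qquad\text{for }(A,B)\in\mathfrak h_E .\tag{6.1}$$
Put $\mathcal M_p=\mathcal E_p\otimes\mathcal M=\mathcal E_pu$ and $F_j=F_j\mathcal M_p=\mathcal E_p(j)u$. The $t_l$ act $\mathcal E_p$-linearly on $\mathcal M_p$.

**Lemma 1.** $Ku\mapsto\sigma_j(K)|_{W_E}$ ($K\in\mathcal E_p(j)$) induces $F_j/F_{j-1}\cong\mathcal O_{W_E}(j)_p$, and $t_l:F_j\to F_{j+1}$ has symbol $c_l$.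

*Proof.* Surjectivity is (a) of Step 5.7. We must show: $Ku\in F_{j-1}$ if and only if $\sigma_j(K)|_{W_E}=0$.

*If.* By (b), $\sigma_j(K)=\sigma_j(\sum K_\nu D_\nu)$ with $K_\nu\in\mathcal E_p(j-1)$. By (6.1), $K_\nu D_\nu u=\lambda(A_\nu,B_\nu)K_\nu u\in F_{j-1}$, and $(K-\sum K_\nu D_\nu)u\in F_{j-1}$. So $Ku\in F_{j-1}$.

*Only if.* If $Ku\in F_{j-1}$, there is $K'\in\mathcal E_p(j)$ with $\sigma_j(K')=\sigma_j(K)$ and $K'u=0$ at $p$, hence near $p$. At every point near $p$ where $\sigma_j(K)\ne0$, (E2) gives $u=0$ in $\mathcal E\otimes\mathcal M$. So by (E3) $\mathrm{Ch}\,\mathcal M\subset\{\sigma_j(K)=0\}$ near $p$. It remains to see $W_E\subset\mathrm{Ch}\,\mathcal M$ near $p$.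

By Step 5.5 it suffices to treat $q=(g,\xi)\in W_E$ with $c=c(q)=\sum c_l\epsilon_l$ regular. By Step 5.1, $g\in\Omega$ and $q\in H\cdot(1,h_c)$. On $\Omega=U^-P$ all $f_j$ are nowhere zero. The 1-form $d\log f^c=\sum_jc(Z_j)\,df_j/f_j$ is $H$-invariant, since $H$ multiplies the $f_j$ by constants. At $1$ it takes the value $c(A)=\kappa(h_c,A)$ on each $A\in\mathfrak p\cup\mathfrak p^-$, so there it is the covector $h_c$. By invariance $\xi=d\log f^c(g)$.

Now let $K$ be a differential operator of order $\le j$ near $g$ with $Ku=0$. For a derivation $\partial$,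
$$u^{-1}\partial u=\partial+\partial\log f^\lambda+\sum_lt_l\,\partial\log f^{\epsilon_l},$$
so the part of degree $j$ in $t$ of $u^{-1}Ku$ is $\sigma_j(K)\big(g,\sum_lt_l\,d\log f^{\epsilon_l}\big)$. It vanishes; at $t_l=c_l(q)$ this says $\sigma_j(K)(q)=0$. As $\mathcal M=\mathcal D_Gu$, $q\in\mathrm{Ch}\,\mathcal M$.

The last claim follows from $t_lKu=K(R(Z^l)-\lambda(Z^l))u$ and $c_l=\sigma(R(Z^l))$. $\square$

**Lemma 2.** For $a\in\mathbf C^r$ let $M_a=\mathcal M_p/\sum_l(t_l-a_l)\mathcal M_p$ with the image filtration, and $\bar u$ the image of $u$. Then $K\bar u\mapsto\sigma_j(K)|_\Lambda$ induces $F_jM_a/F_{j-1}M_a\cong\mathcal O_\Lambda(j)_p$. In particular $\bar u\notin F_{-1}M_a$, so $\bar u\ne0$.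

*Proof.* Let $K\in\mathcal E_p(j)$. If $\sigma_j(K)|_\Lambda=0$, then (c) and Lemma 1 give $Ku\in\sum_lt_lF_{j-1}+F_{j-1}$. Since $t_l$ acts as $a_l$ on $M_a$, $K\bar u\in F_{j-1}M_a$.

Conversely let $K\bar u\in F_{j-1}M_a$, that is $Ku=K'u+\sum_l(t_l-a_l)y_l$ with $K'\in\mathcal E_p(j-1)$ and $y_l\in F_b$ for some $b$. The danger is that $b$ is large and leading terms cancel, so we lower $b$. If $b\ge j$, the symbols of degree $b+1$ give $\sum c_l\sigma_b(y_l)=0$. By (d), $\sigma_b(y_l)=\sum_{l'}h_{ll'}c_{l'}$ with $h$ antisymmetric of degree $b-1$. Lift $h$ to antisymmetric $y_{ll'}\in F_{b-1}$ and replace $y_l$ by $y_l-\sum_{l'}(t_{l'}-a_{l'})y_{ll'}$. By antisymmetry the sum $\sum_l(t_l-a_l)y_l$ is unchanged. The new $y_l$ have zero symbol in degree $b$, so by Lemma 1 they lie in $F_{b-1}$. After finitely many steps $b\le j-1$. Then the symbols of degree $j$ give $\sigma_j(K)|_{W_E}=\sum_lc_l\sigma_{j-1}(y_l)$, which vanishes on $\Lambda$. Surjectivity is (a). $\square$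

**Corollary 3.** For every $\lambda$, $\mathrm{Ch}\,\mathcal N(\lambda)=\Lambda$ near $p$. So $p$ is a non-singular point of $\mathbf W_0$.

*Proof.* Take $E=\mathbf C\delta$, $t=s$. Then $\mathcal M=\mathcal N$ and $(\mathcal E\otimes\mathcal N(\lambda))_p=\mathcal M_p/s\mathcal M_p=M_0\ne0$ by Lemma 2, so $p\in\mathrm{Ch}\,\mathcal N(\lambda)$. By (∗) the same applies to every point of $Hp$, so $Hp\subset\mathrm{Ch}\,\mathcal N(\lambda)$. Conversely, for all $(A,B)\in\mathfrak p^-\times\mathfrak p$,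
$$(D_{A,B}-\lambda(A,B))f^{\lambda+s\delta}=s\,\delta(A,B)f^{\lambda+s\delta}\in s\mathcal N,$$
so $\mathrm{Ch}\,\mathcal N(\lambda)\subset\Lambda$. By (5.2), $\Lambda=Hp$ near $p$, and it is smooth there. $\square$

## 7. A primitive singular vector in $M\otimes V^*$ and the operator $P_i$

Fix $i\in S-I$. Put $s=\sum s_j\varpi_j$, $u_s=f^s=\prod f_j^{s_j}$, $u'=f^{s+\varpi_i}=f_iu_s$. We look for operators of the form $\sum(\text{matrix coefficient})\cdot R(a)$ taking $u'$ to a multiple of $f^s$.

Let $V$ be the irreducible module of highest weight $\varpi_i$, with $v,v^*$ as in Section 2. For $\eta\in V^*$, $y\in V$ put $m_{\eta,y}(g)=\langle g\eta,y\rangle$. Then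
$$R(A)m_{\eta,y}=m_{A\eta,y},\qquad L(A)m_{\eta,y}=-m_{\eta,Ay}.$$

**Step 7.1 (from a tensor product to functions).** *This step translates the problem into finding a vector in $M\otimes V^*$.* Let $\mathfrak p$ act on $\mathbf C[\underline s]_{s+\varpi_i}=\mathbf C[\underline s]$ by the character $s+\varpi_i$, and let $M=U(\mathfrak g)\otimes_{U(\mathfrak p)}\mathbf C[\underline s]_{s+\varpi_i}$ with generator $1'$. This is a generalized Verma module with variable highest weight, free over $U(\mathfrak n^-)\otimes\mathbf C[\underline s]$ on $1'$. By the tensor identity,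
$$T:=M\otimes V^*\cong U(\mathfrak g)\otimes_{U(\mathfrak p)}(\mathbf C[\underline s]_{s+\varpi_i}\otimes V^*).$$
Since $R(B)u'=(s+\varpi_i)(B)u'$ for $B\in\mathfrak p$, the map
$$\Theta_y:T\to\mathcal O_G[(f^\delta)^{-1}][\underline s]f^s,\qquad a1'\otimes\eta\mapsto m_{\eta,y}R(a)u'$$
is well defined, and by the Leibniz rule it is $U(\mathfrak g)[\underline s]$-linear for the action $R$ on the target. Since $L$ commutes with $R$ and $L(A)u'=(s+\varpi_i)(A)u'$ for $A\in\mathfrak p^-$,
$$L(A)\Theta_y(\zeta)=-\Theta_{Ay}(\zeta)+(s+\varpi_i)(A)\Theta_y(\zeta)\qquad(A\in\mathfrak p^-).\tag{7.1}$$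

**Step 7.2 (a singular vector).** *We construct a non-zero vector of $T$ on which $\mathfrak p$ acts by the character $s$.* Let $h_0\in\mathfrak z$ with $\alpha(h_0)=0$ for simple $\alpha$ in $I$ and $\alpha(h_0)=1$ for simple $\alpha$ not in $I$. The vector $v^*$ is the lowest weight vector of $V^*$, of weight $-\varpi_i$, and $e_\alpha v^*=0$ for simple $\alpha$ in $I$, because $(\varpi_i,\alpha)=0$. So $\mathfrak l$ acts on $v^*$ by a character, and by PBW $V^*=U(\mathfrak n)v^*$. Hence the lowest $h_0$-eigenspace of $V^*$ is $\mathbf Cv^*$. The sum $V^*_>$ of the other $h_0$-eigenspaces is a $\mathfrak p$-submodule and $V^*/V^*_>\cong\mathbf C_{-\varpi_i}$. Let $T_>\subset T$ be the submodule induced from $\mathbf C[\underline s]_{s+\varpi_i}\otimes V^*_>$. Then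
$$T/T_>\cong U(\mathfrak g)\otimes_{U(\mathfrak p)}\mathbf C[\underline s]_s,\qquad1'\otimes v^*\mapsto1_s .$$
Filtering by $h_0$-eigenvalues, $V^*_>$ has a finite filtration by $\mathfrak p$-submodules whose quotients are $\mathfrak l$-irreducible, killed by $\mathfrak n$, with highest weights $\nu$ satisfying $(\varpi_i+\nu)(h_0)>0$. Put $\omega(\mu)=(\mu,\mu+2\rho)$. The Casimir element $\mathsf C$ acts on a module generated by a highest weight vector of weight $\mu$ by $\omega(\mu)$. So it acts on the corresponding quotients of $T_>$, which are generated over $U(\mathfrak g)[\underline s]$ by a highest weight vector of weight $s+\varpi_i+\nu$, by $\omega(s+\varpi_i+\nu)$, and on $T/T_>$ by $\omega(s)$. The polynomial $\omega(s)-\omega(s+\varpi_i+\nu)$ has linear part $-2(s,\varpi_i+\nu)$, which is non-zero at the $s$ with $h_s=h_0$. Let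
$$\tilde\zeta=\prod_\nu\big(\mathsf C-\omega(s+\varpi_i+\nu)\big)(1'\otimes v^*)$$
(product over all quotients, with multiplicity). The product kills $T_>$ and acts on $T/T_>$ by a non-zero polynomial. So $\tilde\zeta\ne0$. Since $(B-s(B))(1'\otimes v^*)\in T_>$ for $B\in\mathfrak p$ and the product commutes with $B-s(B)$, we get $(B-s(B))\tilde\zeta=0$.

**Step 7.3 (removing common factors).** *This makes the vector primitive, the remedy for the failure in Section 3.* Let $(\eta_\beta)$ be a basis of $V^*$. Dividing $\tilde\zeta$ by the gcd of its coefficients in the free $\mathbf C[\underline s]$-module $T$ we obtain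
$$\zeta=\sum_\beta a_\beta1'\otimes\eta_\beta,\quad a_\beta\in U(\mathfrak n^-)\otimes\mathbf C[\underline s],\qquad(B-s(B))\zeta=0\quad(B\in\mathfrak p),\tag{7.2}$$
with coprime coefficients. An irreducible polynomial vanishing on a hypersurface where $\zeta$ vanishes would divide all coefficients. Hence:
$$\{\lambda\in\mathfrak a^*:\zeta(\lambda)=0\}=\{\lambda: a_\beta(\lambda)=0\ \forall\beta\}\ \text{contains no hypersurface.}\tag{7.3}$$
It is closed of codimension $\ge2$, and empty if $k=1$.

**Lemma 4.** $w:=\Theta_v(\zeta)=b_i(\underline s)f^s$ for some $b_i\in\mathbf C[\underline s]$.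

*Proof.* On $\Omega$, where $f^\delta$ is invertible, write $w=\varphi f^s$ with $\varphi\in\mathcal O(\Omega)[\underline s]$. From $R(B)w=s(B)w$ ($B\in\mathfrak p$), $\varphi$ is right $P$-invariant. By (7.1), for $h\in\mathfrak t$, $L(h)w=(-\varpi_i+s+\varpi_i)(h)w=s(h)w$, so $\varphi$ is left $T$-invariant. So $\varphi|_{U^-}$ is invariant under conjugation by $T$. A one-parameter subgroup of $T$ contracts $U^-$ to $1$, so $\varphi|_{U^-}$ is constant. Since $\Omega=U^-P$, $\varphi=\varphi(1)=:b_i$. As $\Omega$ is dense in $G$, $w=b_if^s$ on $G$. $\square$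

**Step 7.4 (the operator).** *We turn $\zeta$ into an operator without $\underline s$.* Write $a_\beta=\sum_\gamma n_{\beta,\gamma}s^\gamma$, $n_{\beta,\gamma}\in U(\mathfrak n^-)$, and let $d$ be the maximal total degree ($U(\mathfrak n^-)$-degree plus $\underline s$-degree) of the $a_\beta$. Since $s_ju'=(R(Z_j)-\delta_{ij})u'$, put
$$P_i:=\sum_{\beta,\gamma}m_{\eta_\beta,v}R(n_{\beta,\gamma})\prod_j(R(Z_j)-\delta_{ij})^{\gamma_j}\in\Gamma(G,\mathcal D_G).$$
Then
$$\mathrm{ord}\,P_i\le d,\qquad P_if^{s+\varpi_i}=w=b_i(\underline s)f^s.\tag{7.4}$$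

**Remark.** *The polynomial $b_i$ is a coefficient of $\zeta$.* Let $(\eta_\beta)$ be a weight basis containing $v^*$. Then $m_{\eta_\beta,v}(1)=\langle\eta_\beta,v\rangle=0$ unless $\eta_\beta=v^*$. By (7.2), $\zeta$ has weight $s$, so the coefficient $a_{v^*}$ has weight $0$ in $U(\mathfrak n^-)$ and lies in $\mathbf C[\underline s]$. Evaluating $\varphi$ at $1$ gives $b_i=a_{v^*}$.

*Example ($SL_2$).* Let $e_1^*=v^*,e_2^*$ be the dual basis of $V^*$; here $E_{12}e_1^*=-e_2^*$. A vector of weight $s$ is $\alpha\,1'\otimes e_1^*+\beta\,E_{21}1'\otimes e_2^*$. Applying $E_{12}$ gives $\big(-\alpha+\beta(s+1)\big)1'\otimes e_2^*$. So $\zeta=(s+1)1'\otimes e_1^*+E_{21}1'\otimes e_2^*$, $b=s+1$. Since $m_{e_1^*,v}=g_{22}$, $m_{e_2^*,v}=-g_{21}$ and $(s+1)u'=R(h)u'$, the operator is the $P$ of (3.1).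

*Example ($SL_3$, $I=\emptyset$, $i=1$).* Here $f_1=g_{11}$, $f_2$ is the upper left $2\times2$ minor, $V=\mathbf C^3$, and $E_{ij}e_i^*=-e_j^*$. A vector of weight $s$ has the form
$$\zeta=a\,1'\otimes e_1^*+\alpha E_{21}1'\otimes e_2^*+(\beta E_{31}+\gamma E_{32}E_{21})1'\otimes e_3^* .$$
On $1'$ the coroots act by $s_1+1$ and $s_2$. Using $[E_{12},E_{31}]=-E_{32}$ and $[E_{12},E_{32}]=0$,
$$E_{12}\zeta=\big(-a+\alpha(s_1+1)\big)1'\otimes e_2^*+\big(-\beta+\gamma(s_1+1)\big)E_{32}1'\otimes e_3^* .$$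
Using $[E_{23},E_{31}]=E_{21}$, $[E_{23},E_{21}]=0$ and that the second coroot acts on $E_{21}1'$ by $s_2+1$,
$$E_{23}\zeta=\big(-\alpha+\beta+\gamma(s_2+1)\big)E_{21}1'\otimes e_3^* .$$
With $\gamma=1$ we find $\beta=s_1+1$, $\alpha=s_1+s_2+2$, $a=(s_1+1)(s_1+s_2+2)$. The coefficients are coprime, because one of them is $1$. So, up to a constant,
$$b_1=(s_1+1)(s_1+s_2+2),\qquad d=2 .$$
At $p=(\dot w_0,x)$, $x=E_{12}+E_{23}$ (Step 5.2), we have $c=0$, so only the term $E_{32}E_{21}$ contributes to the leading symbol: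
$$\sigma_2(P_1)(p)=m_{e_3^*,e_1}(\dot w_0)\,\kappa(x,E_{32})\,\kappa(x,E_{21})=\pm36\ne0,$$
since $\kappa(E_{12},E_{21})=\kappa(E_{23},E_{32})=6$ and $\dot w_0^{-1}e_1=\pm e_3$.

## 8. Why the leading symbol of $P_i$ does not vanish at $p$

In the examples we could read off $\sigma_d(P_i)(p)\neq0$. In general, coprimality of the coefficients does not obviously give it. For instance $sY+1$ with $Y\in\mathfrak n^-$ has coprime coefficients $s$ and $1$, but its symbol of total degree $2$ is $c\,Y$, which vanishes at $c=0$. Coprimality sees all terms; the symbol sees only the leading one.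

The way out is to specialise to each $\lambda$ *before* taking symbols. In the specialised module, the class $w_\lambda$ of $w$ is semi-invariant, and a semi-invariant on $\Lambda$ is unique up to a constant, of one fixed degree $m$. So $w_\lambda$ either has order exactly $m$, with symbol $\beta(\lambda)$ times a fixed function, or has order $-\infty$; and the latter forces $\zeta(\lambda)=0$. If the leading symbol vanished at $p$, $\beta$ would be a non-constant polynomial and its zero set a hypersurface. That is what (7.3) forbids.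

**Proposition 5.** $b_i\neq0$ and $\sigma_d(P_i)(p)\ne0$.

Use Section 6 with $E=\mathfrak a^*$, base point $\varpi_i$, $u=u'$, $t_j=s_j$: $\mathcal M=\mathcal D_G[\underline s]u'$ and, for $\lambda\in\mathfrak a^*$, $M_\lambda=\mathcal M_p/\sum_j(s_j-\lambda_j)\mathcal M_p$ with generator $\bar u'$. Here $w=P_iu'\in F_d=F_d\mathcal M_p$ has symbol $\sigma:=\sigma_d(P_i)|_{W'}$. Let $w_\lambda$ be the image of $w$ in $M_\lambda$.

**Step 8.1 ($\sigma\ne0$).** *This shows that $\sigma\neq0$ in $\mathcal O_{W'}(d)_p$; hence $w\neq0$ and $b_i\ne0$.* Let $\hat a_\beta$ be the degree-$d$ symbol of $a_\beta$, a polynomial on $\mathfrak n\times\mathfrak a^*$, where $S(\mathfrak n^-)=\mathbf C[\mathfrak n]$ via $\kappa$. On $W'$, for $\xi=h_c+\nu$, we have $\kappa(\xi,Y)=\kappa(\nu,Y)$ for $Y\in\mathfrak n^-$ and $\sigma(R(Z_j))=c_j$. So $\sigma=\Phi_v$ with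
$$\Phi_y(g,h_c+\nu)=\sum_\beta m_{\eta_\beta,y}(g)\,\hat a_\beta(\nu,c).$$
For $A\in\mathfrak p^-$ the field $\xi_{A,0}$, with flow $(e^{tA}g,\xi)$, is tangent to $W'$, and $\xi_{A,0}\Phi_y=-\Phi_{Ay}$. If $\Phi_v=0$ near $p$, then $\Phi_y=0$ for all $y\in U(\mathfrak p^-)v=V$, that is $\sum_\beta\hat a_\beta(\nu,c)\,g\eta_\beta=0$. So all $\hat a_\beta(\nu,c)$ vanish on $W'$ near $p$, and by (5.3) all $\hat a_\beta=0$, contradicting the choice of $d$. Thus $\sigma\neq0$, and $w\notin F_{d-1}$ by Lemma 1.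

**Step 8.2 (semi-invariance).** *We find the differential equations satisfied by the symbols.* Let $D=D_{A,B}$, $(A,B)\in\mathfrak p^-\times\mathfrak p$. By Lemma 4, $(D-s(A,B))w=0$. Write $w=Ku'$, $K\in\mathcal E_p(d)$. Since $Du'=(s+\varpi_i)(A,B)u'$,
$$Dw=[D,K]u'+s(A,B)w+\varpi_i(A,B)w,\qquad\text{so}\qquad[D,K]u'+\varpi_i(A,B)Ku'=0 .$$
Taking symbols with (4.3), $\xi_{A,B}\sigma=-\varpi_i(A,B)\sigma$ on $W'$. In the same way, with $s$ replaced by $\lambda$: if $w_\lambda\in F_jM_\lambda$ has symbol $y\in\mathcal O_\Lambda(j)_p$, then $\xi_{A,B}y=-\varpi_i(A,B)y$ on $\Lambda$.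

**Step 8.3 (factoring $\sigma$).** *We separate the part of $\sigma$ that depends on $c$ from a nowhere vanishing semi-invariant:*
$$\sigma=\psi(c)\,e,\qquad e\in\mathcal O_{W'}(m)_p,\ e(p)\ne0,\ \xi_{A,B}e=-\varpi_i(A,B)e,\tag{8.1}$$
*where $m\in\mathbf Z$ and $\psi\neq0$ is a homogeneous polynomial of degree $N:=d-m\ge0$.* Take coordinates $(c,z)$ on $W'$ centred at $p$. By Step 5.4 each $\partial_{z_l}$ is a holomorphic combination of the $\xi_{A,B}$, so $\partial_{z_l}\sigma=g_l\sigma$ with $g_l$ holomorphic. Integrating along $r\mapsto(c,rz)$,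
$$\sigma(c,z)=\sigma(c,0)\,e_1(c,z),\qquad e_1=\exp\int_0^1\sum_lz_lg_l(c,rz)\,dr .$$
Here $\sigma(c,0)\not\equiv0$, and $\xi_{A,B}$ kills functions of $c$. So $\xi_{A,B}e_1=-\varpi_i(A,B)e_1$ on a dense set, hence everywhere. As $[\theta,\xi_{A,B}]=0$, the function $\rho_1:=\theta(e_1)/e_1$ is killed by all $\xi_{A,B}$, so $\rho_1=\rho_1(c)$. Put $m=\rho_1(0)$, and let $\chi(c)$ be the convergent power series without constant term with $\sum_jc_j\partial_{c_j}\chi=m-\rho_1(c)$. As $\theta c_j=c_j$, $e:=e_1e^{\chi(c)}$ satisfies $\theta e=me$, $e(p)\ne0$, and the same semi-invariance. Then $\psi=\sigma/e$ is killed by all $\xi_{A,B}$, so it is a non-zero convergent power series in $c$, with $\sum_jc_j\partial_{c_j}\psi=\theta\psi=(d-m)\psi$. So $d-m\in\mathbf Z_{\ge0}$ and $\psi$ is homogeneous of that degree.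

**Step 8.4 (rigidity on $\Lambda$).** *This restricts the possible orders of $w_\lambda$.* Put $e_0=e|_\Lambda$. The $\xi_{A,B}$ span $T\Lambda$ near $p$. If a germ $y$ on $\Lambda$ satisfies $\xi_{A,B}y=-\varpi_i(A,B)y$ for all $(A,B)$, then $y/e_0$ is killed by all of them, so $y=\mathrm{const}\cdot e_0$. If $y$ is homogeneous and non-zero, its degree is $m$. So, by Step 8.2 and Lemma 2, whenever $w_\lambda\in F_jM_\lambda$ with $j\ne m$ we have $w_\lambda\in F_{j-1}M_\lambda$. Descending in the filtration: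

* (i) $w_\lambda\in F_mM_\lambda$ for all $\lambda$;
* (ii) if $w_\lambda\in F_{m-1}M_\lambda$, then $w_\lambda\in\bigcap_jF_jM_\lambda$.

**Step 8.5 (order $-\infty$ forces $\zeta(\lambda)=0$).** *We show: if $w_\lambda\in\bigcap_jF_jM_\lambda$, then $\zeta(\lambda)=0$.* The intersection is an $\mathcal E_p$-submodule. Put
$$w^y=\Theta_y(\zeta)=\sum_\beta m_{\eta_\beta,y}R(a_\beta)u'\in\mathcal M,\qquad w^v=w.$$
By (7.1), $w^{Ay}=((s+\varpi_i)(A)-L(A))w^y$ for $A\in\mathfrak p^-$. Since $U(\mathfrak p^-)v=V$, the images of all $w^y$ in $M_\lambda$ lie in this submodule. For a basis $(y_b)$ of $V$ the matrix $(m_{\eta_\beta,y_b})$ is invertible over $\mathcal O(G)$, so all $R(a_\beta(\lambda))\bar u'$ lie in it. If some $a_\beta(\lambda)\in U(\mathfrak n^-)$ were non-zero, of degree $l$, then $R(a_\beta(\lambda))\bar u'$ would have as symbol in $\mathcal O_\Lambda(l)_p$ the pull-back under $\Lambda\to\mathfrak n$ of a non-zero polynomial, which is non-zero by (5.3). By Lemma 2 it would not lie in $F_{l-1}M_\lambda$,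 a contradiction.

**Step 8.6 (spreading the drop in order over $\lambda$).** *From (i) for all $\lambda$ we deduce*
$$w=\sum_{|\gamma|\le N}s^\gamma z_\gamma\quad\text{with }z_\gamma\in F_m\mathcal M_p.\tag{8.2}$$
By induction on $l=0,\dots,N$ we show $w=\sum_{|\gamma|\le l}s^\gamma z_\gamma$ with $z_\gamma\in F_{d-l}$. For $l=0$ this is $w\in F_d$. Let it hold for some $l<N$, and put $j=d-l>m$. In $M_\lambda$, $w_\lambda=\sum\lambda^\gamma(z_\gamma)_\lambda\in F_jM_\lambda$ has symbol $\sum_\gamma\lambda^\gamma\sigma_j(z_\gamma)|_\Lambda$ in degree $j$. It is zero for all $\lambda$ by (i). So each coefficient $\sigma_j(z_\gamma)|_\Lambda$ is zero. By (c) of Step 5.7 and Lemma 1, $z_\gamma\in\sum_qs_qF_{j-1}+F_{j-1}$. Substituting this gives the statement for $l+1$.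

**Step 8.7 ($N=0$).** *This is the contradiction with primitivity.* By (8.2) and Step 8.4,
$$\sigma_m(w_\lambda)=\sum_\gamma\lambda^\gamma\sigma_m(z_\gamma)|_\Lambda=\beta(\lambda)e_0,\qquad\beta(\lambda)=\sum_{|\gamma|\le N}\lambda^\gamma\,\frac{\sigma_m(z_\gamma)(p)}{e(p)},$$
a polynomial. On the other hand, in degree $d=m+N$ on $W'$ only $|\gamma|=N$ contributes: $\psi(c)e=\sigma=\sum_{|\gamma|=N}c^\gamma\sigma_m(z_\gamma)$. Comparing terms of degree $N$ in $c$ at $z=0$, $\psi(c)e(p)=\sum_{|\gamma|=N}c^\gamma\sigma_m(z_\gamma)(p)$. So the part of degree $N$ of $\beta$ is $\psi\ne0$.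

If $N>0$, then $\beta$ is not constant and $\{\beta=0\}\subset\mathfrak a^*$ is a non-empty hypersurface. On it $w_\lambda\in F_{m-1}M_\lambda$ by Lemma 2, so $\zeta(\lambda)=0$ by (ii) and Step 8.5. This contradicts (7.3). Hence $N=0$, $d=m$, $\psi$ is a non-zero constant, and
$$\sigma_d(P_i)(p)=\psi\,e(p)\ne0.\tag{8.3}$$
With Step 8.1 this proves Proposition 5. $\square$

## 9. Proof of Theorem A

The point $p$ of Step 5.2 does not depend on $i$ and is a non-singular point of $\mathbf W_0$ by Corollary 3. For $i\in S-I$ take $P_i$ and $b_i\ne0$ from Sections 7 and 8. By (8.3) and (E2), $Q_i=P_i^{-1}\in\mathcal E_{G,p}(-d)$ exists. It does not involve $\underline s$, and its principal symbol $\sigma_d(P_i)^{-1}$ is invertible at $p$.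

The substitution $s_j\mapsto\lambda_j+s$ is a $\mathcal D_G$-linear map $\mathcal O_G[(f^\delta)^{-1}][\underline s]f^s\to\mathcal O_G[(f^\delta)^{-1}][s]f^{\lambda+s\delta}$. So (7.4) gives
$$P_if^{\lambda+\varpi_i+s\delta}=b_i(\lambda+s\delta)f^{\lambda+s\delta}\equiv b_i(\lambda)f^{\lambda+s\delta}\pmod{s\mathcal N},$$
that is, (1.1) for all $\lambda$. Applying $Q_i=P_i^{-1}$ in $(\mathcal E_G\otimes\mathcal N(\lambda))_p$ gives $f^{\lambda+\varpi_i+0\delta}=b_i(\lambda)Q_if^{\lambda+0\delta}$, which is (1.2). $\blacksquare$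

## 10. Multiplicity, degree and linear factors: proof of Theorem B

**Part 1 (multiplicity).** *We read it off from the graded module.* Lemma 2 with $E=\mathbf C\delta$, $a=0$ gives $\mathrm{gr}_j(\mathcal E\otimes\mathcal N(\lambda))_p\cong\mathcal O_\Lambda(j)_p$, which has rank one.

**Part 2 ($\mathfrak B_i=(b_i)$).** *We show that every other polynomial is divisible by $b_i$.* By (7.4), $b_i\in\mathfrak B_i$. Let $b'u_s=P'f_iu_s$ with $P'\in\Gamma(G,\mathcal D_G)[\underline s]$. Put $\mathcal M^0=\mathcal D_G[\underline s]u_s$ (Section 6 with $E=\mathfrak a^*$, base point $0$). In $\mathcal M^0_p$, $f_iu_s=Q_ib_iu_s$, so $b'u_s=b_iy$ with $y=P'Q_iu_s\in\mathcal M^0_p$. Multiplication by a non-zero polynomial is injective on $\mathcal M^0$, hence on $\mathcal M^0_p$ by flatness. Let $q$ be an irreducible factor of $b_i$. If $q(\lambda)=0$, then $b'(\lambda)\bar u_s=0$ in the specialization of $\mathcal M^0_p$ at $\lambda$, where $\bar u_s\ne0$ by Lemma 2; so $b'(\lambda)=0$. Hence $q\mid b'$. Cancel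 $q$ in $b'u_s=b_iy$ and repeat with $b'/q$, $b_i/q$. We get $b_i\mid b'$.

**Part 3 (uniqueness).** *We compare two solutions through their symbols on $\Lambda$.* In $(\mathcal E\otimes\mathcal N(\lambda))_p$, (1.2) for both triples gives $b'(\lambda)Q'(\lambda)f^{\lambda+0\delta}=b_i(\lambda)Q_if^{\lambda+0\delta}$. Let $b'(\lambda)b_i(\lambda)\ne0$. The principal symbols of $Q'(\lambda)$ and $Q_i$ do not vanish at $p\in\Lambda$. So by Lemma 2 their orders agree and $b'(\lambda)\sigma(Q')|_\Lambda=b_i(\lambda)\sigma(Q_i)|_\Lambda$. The symbols do not depend on $\lambda$, so $b'/b_i$ is constant on a dense set, and $b'=\mathrm{const}\cdot b_i$.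

**Part 4 (surjectivity).** *We use (1.1) in one direction and (1.2) in the other.* If $b_i(\lambda)\ne0$, (1.1) shows that the generator is in the image. If the map is surjective, then $f^{\lambda+0\delta}=Kf^{\lambda+\varpi_i+0\delta}$ near $g_0$, with $K$ in the stalk of $\mathcal D_G$ at $g_0$. At $p$ the right side is $b_i(\lambda)KQ_if^{\lambda+0\delta}$ by (1.2). As $f^{\lambda+0\delta}\ne0$ at $p$, $b_i(\lambda)\ne0$.

**Part 5 (degree).** *We compute one symbol in two ways, then evaluate the semi-invariance along the fibre direction.* In $\mathcal M^0_p$, $P_if_iu_s=b_iu_s$. The left side lies in $F_d$ with symbol $\sigma_d(P_i)f_i|_{W'}$. This is non-zero, since $\sigma_d(P_i)(p)\neq0$ and $f_i\ne0$ where $c$ is regular (there $g\in\Omega$). The right side has symbol $b_i^{\rm top}(c)\ne0$ in degree $\deg b_i$, where $b_i^{\rm top}$ is the part of $b_i$ of highest degree. Hence $\deg b_i=d$ and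
$$b_i^{\rm top}(c)=\sigma_d(P_i)f_i\quad\text{on }W'\text{ near }p.\tag{10.1}$$
By Section 8, $\mathrm{ord}\,P_i=d=m$ with $\theta e=me$. Let $B\in\mathfrak p$ with $[B,x]=x$. By (5.1) there is $A\in\mathfrak p^-$ with $[A,x']=x'=[\mathrm{Ad}(g_0)B,x']$. As $A-\mathrm{Ad}(g_0)B\in\mathfrak g_{x'}\subset\mathfrak p^-$, $\mathrm{Ad}(g_0)B\in\mathfrak p^-$. The field $\xi_{-\mathrm{Ad}(g_0)B,B}$ at $p$ fixes $g_0$, since $e^{-t\mathrm{Ad}(g_0)B}g_0e^{tB}=g_0$, and moves $x$ by $-[B,x]=-x$. So it equals $-\theta(p)$ there. Together with $\xi_{A,B}e=-\varpi_i(A,B)e$ this gives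
$$-m\,e(p)=-\big(\varpi_i(B)-\varpi_i(\mathrm{Ad}(g_0)B)\big)e(p),$$
which is the claim.

*Example.* For $I=\emptyset$ and $p=(\dot w_0,\sum_\alpha e_\alpha)$ take $B=\rho^\vee$, the element of $\mathfrak t$ with $\alpha(\rho^\vee)=1$ for all simple $\alpha$. Since $w_0\rho^\vee=-\rho^\vee$, $\deg b_i=2\varpi_i(\rho^\vee)$. This is $1$ for $SL_2$ and $2$ for $SL_3$, $i=1$, in agreement with Section 7.

**Part 6 (linear factors).** *First we show that the zero set of $b_i$ consists of hyperplanes, by finding highest weight vectors; then (10.1) identifies their directions.* Let $Y$ be an irreducible component of $\{b_i=0\}$ and $\lambda\in Y$ with $\zeta(\lambda)\ne0$; by (7.3) this excludes only a closed subset of $Y$ of smaller dimension. Put $\mu=\lambda+\varpi_i$. Specializing $s=\lambda$, $\Theta_v(\zeta)$ becomes $b_i(\lambda)f^\lambda=0$. As in Step 8.5, (7.1) and the invertibility of $(m_{\eta_\beta,y_b})$ give $R(a_\beta(\lambda))f^\mu=0$ for all $\beta$, with some $a_\beta(\lambda)\ne0$. So the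 homomorphism
$$U(\mathfrak g)\otimes_{U(\mathfrak p)}\mathbf C_\mu\to\mathcal O_G[(f^\delta)^{-1}]f^\lambda,\qquad1_\mu\mapsto f^\mu,$$
has a non-zero kernel not containing $1_\mu$. The kernel contains a highest weight vector of some weight $\mu-\pi$, with $\pi$ a sum of positive roots. Moreover $\pi(h_0)>0$, because the top $h_0$-eigenspace of the module is $\mathbf C1_\mu$. The Casimir element acts by one scalar on the module, so $\omega(\mu)=\omega(\mu-\pi)$, that is
$$2(\lambda+\varpi_i+\rho,\pi)=(\pi,\pi).\tag{10.2}$$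
This defines a proper affine hyperplane of $\mathfrak a^*$, since $(\lambda,\pi)=\pi(h_0)\ne0$ for $h_\lambda=h_0$. So $Y$ minus a closed subset of smaller dimension is covered by countably many such hyperplanes. By Baire and irreducibility, $Y$ is one of them. Thus $b_i$ is, up to a constant, a product of forms $(s,\pi)+(\varpi_i+\rho,\pi)-\frac12(\pi,\pi)$.

Next, $b_i^{\rm top}(c)\ne0$ for regular $c$. For small regular $c$ choose a point of $W'$ near $p$ over $c$, possible because $c$ is a submersion; there $f_i\ne0$ and $\sigma_d(P_i)\ne0$, so (10.1) applies. For all regular $c$ use homogeneity. So each hyperplane $\{(\cdot,\pi)=0\}\subset\mathfrak a^*$ lies in $\bigcup_\alpha\{(\cdot,\alpha)=0\}$, the union over the roots $\alpha$ of $\mathfrak n$, and hence equals some $\{(\cdot,\alpha)=0\}$. Evaluating at $h_0$,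
$$(\cdot,\pi)=\frac{\pi(h_0)}{\alpha(h_0)}\,(\cdot,\alpha)\quad\text{on }\mathfrak a^*,\qquad\frac{\pi(h_0)}{\alpha(h_0)}\in\mathbf Q_{>0}.$$
Dividing each form by this rational number gives $(s,\alpha)+r$. As $(\ ,\ )$ is rational on weights, $r\in\mathbf Q$. $\blacksquare$

*Example.* For $SL_3$, $I=\emptyset$, $i=1$: with the Killing form $(\varpi_j,\alpha_j)=\frac16$, so $(s,\alpha_1)=\frac{s_1}6$ and $(s,\alpha_1+\alpha_2)=\frac{s_1+s_2}6$, and
$$b_1=(s_1+1)(s_1+s_2+2)=36\Big((s,\alpha_1)+\tfrac16\Big)\Big((s,\alpha_1+\alpha_2)+\tfrac13\Big).$$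
By part 4, $\mathcal N(\lambda+\varpi_1)\to\mathcal N(\lambda)$ is surjective exactly when $\lambda_1\neq-1$ and $\lambda_1+\lambda_2\ne-2$.
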